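\title{Vertex Folkman numbers are linear just above the clique size}

\begin{abstract}
For integers $r\ge 2$ and $k<l$, let $f_v(r,k,l)$ be the least number of vertices of a $K_l$-free graph in which every $r$-coloring of the vertices yields a monochromatic $K_k$. We show that for every $r\ge 2$ and $\varepsilon>0$ there is a constant $c=c(r,\varepsilon)$ such that $f_v(r,k,\lfloor(1+\varepsilon)k\rfloor)\le ck$ for all $k$ with $\lfloor(1+\varepsilon)k\rfloor>k$. The graph is obtained by placing independent random complete multipartite structures on the lines of a geometry that contains no triangles and whose size does not depend on $k$. We also give a bound with better dependence on $\varepsilon$, valid when $\varepsilon$ tends to $0$ with $k$, a density version, and a linear lower bound.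
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $r\ge2$ and $1\le k<l$ be integers. Let $\mathcal F_v(r,k,l)$ be the family of $K_l$-free graphs $H$ such that every $r$-coloring of the vertices of $H$ yields a monochromatic copy of $K_k$. Folkman proved that this family is never empty. The \emph{vertex Folkman number} is
\[
f_v(r,k,l)=\min\{|V(H)|:H\in\mathcal F_v(r,k,l)\}.
\]
It measures the price of a Ramsey property, in vertices, when large cliques are forbidden. A $K_l$-free graph is $K_{l+1}$-free, so $f_v(r,k,l)$ is nonincreasing in $l$.

Without a restriction on cliques the question is the pigeonhole principle. The complete graph on $r(k-1)+1$ vertices has a monochromatic $K_k$ in every $r$-coloring, and no graph on fewer vertices does, since $r(k-1)$ vertices can be split into $r$ sets of size at most $k-1$. Hence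
\begin{equation}\label{eq:trivial}
f_v(r,k,l)\ge r(k-1)+1\quad\text{for all }l>k,
\end{equation}
with equality for $l\ge\max\{k+1,\,r(k-1)+2\}$. For fixed $r$ the growth in $k$ is therefore at least linear, and it is linear when $l$ is large. How far can $l$ be lowered before linear growth is lost?

The following upper bounds are known. Kolev and Nenov showed that $f_v(r,k,r(k-1))\le r(k-1)+3k+1$. For every $r$ and $\varepsilon>0$ there is $c=c(r,\varepsilon)$ with $f_v(r,k,\lfloor(2+\varepsilon)k\rfloor)\le ck$ for all $k$ (Dudek and R\"odl). At the extreme $l=k+1$, for every $r$ there is $c=c(r)$ with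
\begin{equation}\label{eq:quoted}
f_v(r,k,k+1)\le c\,k^2\log^4k\qquad(k\ge2).
\end{equation}
Between these ranges lies the following problem from \cite{survey}: is it true that for each $\varepsilon>0$ and given $r\ge2$
\[
\lim_{k\to\infty}\frac{f_v(r,k,(1+\varepsilon)k)}{k}<\infty\,?
\]
We read $(1+\varepsilon)k$ as $\lfloor(1+\varepsilon)k\rfloor$, consider only those $k$ for which this exceeds $k$, and read the limit as a $\limsup$; we do not prove that the limit exists. With this reading we show that the answer is yes.

\subsection*{Results}
Logarithms are natural, and $[n]=\{1,\dots,n\}$. The letters $k,l,d,r$ always denote integers.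

\begin{theorem}\label{thm:main}
Let $r\ge2$ and $0<\varepsilon\le1$. Put $s=\lceil4r\log(4e/\varepsilon)\rceil$ and let $q$ be a prime with $q\ge s$ and $q>8r(\log r)/\varepsilon$. Then
\[
f_v(r,k,\lfloor(1+\varepsilon)k\rfloor)\le 2sq^2k\qquad\text{for every }k\ge1/\varepsilon .
\]
\end{theorem}

The condition $k\ge1/\varepsilon$ says exactly that $\lfloor(1+\varepsilon)k\rfloor>k$, and $s,q$ can be chosen depending only on $r$ and $\varepsilon$. If $\varepsilon>1$, then $f_v(r,k,\lfloor(1+\varepsilon)k\rfloor)\le f_v(r,k,2k)$ by monotonicity, and the case $\varepsilon=1$ applies. So the answer to the question is yes for every $r\ge2$ and $\varepsilon>0$.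

For fixed $r$, choosing $q$ as small as possible up to a factor $2$, the constant in Theorem~\ref{thm:main} is $O_r(\varepsilon^{-2}\log(1/\varepsilon))$ as $\varepsilon\to0$. The next theorem replaces $\varepsilon^{-2}$ by $\varepsilon^{-1}$, up to logarithms, and lets $\varepsilon=d/k$ tend to $0$ with $k$.

\begin{theorem}\label{thm:tradeoff}
There is an absolute constant $C$ such that the following holds. Let $r\ge2$, $1\le d\le k$ and $\Lambda=\log\bigl(er(k+d-1)/d\bigr)$. If $d\ge C\,r\log r\,\Lambda/\log(e\Lambda)$, then
\[
f_v(r,k,k+d)\le C\,r^3\log r\;\frac{k^2}{d}\cdot\frac{\Lambda^3}{\log(e\Lambda)} .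
\]
In particular, for fixed $r$ and small $\varepsilon$,
\[
\limsup_{k\to\infty} f_v(r,k,\lfloor(1+\varepsilon)k\rfloor)/k=O_r\bigl(\varepsilon^{-1}\log^3(1/\varepsilon)/\log\log(1/\varepsilon)\bigr).
\]
\end{theorem}

Combined with \eqref{eq:quoted}, this gives one bound for the whole range $k<l\le2k$.

\begin{corollary}\label{cor:all}
For every $r\ge2$ there is $C_r$ with $f_v(r,k,k+d)\le C_r\frac{k^2}{d}\log^5(ek/d)$ for all $1\le d\le k$.
\end{corollary}

The method finds a $K_k$ not only in some color class but in every set of positive density.

\begin{theorem}\label{thm:density}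
For all $\delta,\varepsilon\in(0,1]$ there is $c=c(\delta,\varepsilon)$ such that for each $k\ge1/\varepsilon$ there is a $K_{\lfloor(1+\varepsilon)k\rfloor}$-free graph $G$ with at most $ck$ vertices in which every set of at least $\delta|V(G)|$ vertices contains a $K_k$.
\end{theorem}

Finally, a lower bound that improves \eqref{eq:trivial} when $l<r(k-1)+2$.

\begin{theorem}\label{thm:lower}
For all $r\ge2$ and $k<l$ we have $f_v(r,k,l)\ge2r(k-1)+3-l$. Hence, for every $\varepsilon>0$,
\[
\liminf_{k\to\infty} f_v(r,k,\lfloor(1+\varepsilon)k\rfloor)/k\ge2r-1-\varepsilon .
\]
\end{theorem}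

By \eqref{eq:trivial} and Theorem~\ref{thm:main}, the order of growth of $f_v(r,k,\lfloor(1+\varepsilon)k\rfloor)$ is exactly $\Theta_{r,\varepsilon}(k)$.

\subsection*{Organization}
Section~\ref{sec:idea} explains the idea and works out its smallest instance. Section~\ref{sec:construction} contains the construction and a general bound (Proposition~\ref{prop:general}). Section~\ref{sec:main} supplies a geometry without triangles and proves Theorem~\ref{thm:main}; Section~\ref{sec:density} proves Theorem~\ref{thm:density}. In Section~\ref{sec:tradeoff} a random set of lines in an affine plane gives Theorem~\ref{thm:tradeoff} and Corollary~\ref{cor:all}. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.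

\section{The idea and its smallest instance}\label{sec:idea}

Write $K=l-1$ for the largest clique size allowed and $k=K-d+1$, so that $l=k+d$. A complete $K$-partite graph has clique number exactly $K$. Think of its parts as \emph{labels} in $[K]$. A set of vertices that meets at least $K-d+1$ of the labels contains a $K_k$, and if the parts are large, a typical set of positive density does so. The trouble is that the adversary sees the labels: if $K\le r(k-1)$, the labels can be divided among the $r$ colors with at most $k-1$ labels per color, and coloring each vertex according to its label leaves no monochromatic $K_k$.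

The remedy is to superimpose many such $K$-partite graphs, one over each edge of a hypergraph, so that each vertex lies in several of them and carries an unrelated label in each. A coloring cannot respect all labelings at once. The danger is now that the superposition has cliques spread over several edges; to exclude them, the edges must overlap in a controlled way.

\subsection*{The smallest case by hand}
Take $r=2$, $K=2$, $d=1$. We want a triangle-free graph in which every $2$-coloring of the vertices has a monochromatic edge, that is, a triangle-free graph that is not bipartite. Start from a small graph, the \emph{base}, whose vertices we call points. Replace each point $x$ by a \emph{block} of two adjacent vertices $(x,1),(x,2)$. For each edge $e=\{x,y\}$ of the base, label the two vertices of each of the two blocks by $1,2$ in some order, and join vertices with different labels. The four vertices over $e$ then form a $4$-cycle whose two sides are the two labels, and a $2$-coloring without monochromatic edges must color these four vertices by label. Each $e$ thus forces the coloring of one block to determine that of the other, and the question is whether these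 constraints are consistent.

\emph{Base a triangle $x_1x_2x_3$.} After renaming vertices inside the blocks of $x_2$ and $x_3$ we may assume $(x_1,j)\sim(x_2,j)\sim(x_3,j)$ for $j=1,2$. If the last pair gives $(x_3,j)\sim(x_1,j)$, the graph contains a triangle. If it gives $(x_3,j)\sim(x_1,3-j)$, then coloring $(x_i,j)$ by the parity of $i+j$ is proper. Neither graph serves.

\emph{Base a $4$-cycle $x_1x_2x_3x_4$.} Now let $(x_i,j)\sim(x_{i+1},j)$ for $i=1,2,3$ and $(x_4,j)\sim(x_1,3-j)$, as in Figure~\ref{fig:moebius}. The vertices $(x_1,1),(x_2,1),(x_3,1),(x_4,1),(x_1,2)$ form a $5$-cycle, so the graph is not bipartite. It has no triangle: the points below a triangle would be pairwise joined in the base, and since the base has no triangle they would lie in one pair $e$, above which there is only a $4$-cycle.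

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[line width=1.6pt] (-2,2)--(-1,1) (2,2)--(1,1) (2,-2)--(1,-1) (-2,-2)--(-1,-1);
\draw (-2,2)--(2,2)--(2,-2)--(-2,-2);
\draw (-1,1)--(1,1)--(1,-1)--(-1,-1);
\draw (-2,-2)--(-1,1) (-1,-1)--(-2,2);
\foreach \a/\b in {-2/2,2/2,2/-2,-2/-2,-1/1,1/1,1/-1,-1/-1}
  \fill (\a,\b) circle (2.4pt);
\node[above left] at (-2,2) {$(x_1,1)$};
\node[above right] at (2,2) {$(x_2,1)$};
\node[below right] at (2,-2) {$(x_3,1)$};
\node[below left] at (-2,-2) {$(x_4,1)$};
\end{tikzpicture}
\caption{Four blocks (thick edges) over a $4$-cycle; $(x_i,2)$ is the inner vertex of the block of $x_i$. Consecutive blocks span a $4$-cycle, and on one side the joining edges are crossed. The graph is triangle-free but contains $5$-cycles, so each $2$-coloring of its vertices has a monochromatic edge.}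
\label{fig:moebius}
\end{figure}

Both features persist in general. Inconsistent labelings defeat the coloring, and a base without triangles keeps the clique number at $K$. When the base is a hypergraph, a \emph{triangle} means three points that pairwise, but not all three, lie on a common edge.

\subsection*{The budget in general}
Let the base have $N$ points, each replaced by a block of $K$ vertices, and $M$ edges of $s$ points each. Fix a coloring \emph{before} choosing the labels at random. Over one edge some color has at least $sK/r$ vertices, and a given label is missed by this color with probability about $e^{-s/r}$. So if $s$ is a large enough multiple of $r\log(eK/d)$, the color sees all but fewer than $d$ labels, and this fails with probability at most $e^{-ds/(2r)}$. The $M$ edges are independent, so the coloring is bad with probability at most $e^{-Mds/(2r)}$. There are $r^{NK}$ colorings, hence a union bound works as soon as the average degree $Ms/N$ exceeds $2r(\log r)K/d$. The point is that $K/d$ is bounded when $d\approx\varepsilon k$: both $s$ and the degree are constants, and the whole base can be chosen \emph{independently of $k$}. The graph has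 $NK=O(k)$ vertices. It remains to find a base of given edge size and degree without triangles, and to do the calculation precisely.

\section{The construction}\label{sec:construction}

Let $\mathcal H$ be an $s$-uniform \emph{linear} hypergraph, meaning that two distinct edges share at most one vertex. Call its vertices \emph{points}; let $V_0$ be the set of points, $N=|V_0|$, and let $M$ be the number of edges. Two distinct points are \emph{collinear} if some edge contains both; by linearity this edge is unique. A set of pairwise collinear points that is contained in no edge is called \emph{stray}. For instance, triangles are stray. In Section~\ref{sec:main} there will be no stray sets. To prepare for Section~\ref{sec:tradeoff} we allow stray sets of size up to $h$ and compensate by taking blocks of size $b\le K/h$.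

Let $b\le K$ be positive integers. For each edge $e$ and each $x\in e$ let $\varphi_{e,x}:[b]\to[K]$ be a uniformly random injection, all of these independent. Define a graph $G$ on $V_0\times[b]$ by
\begin{itemize}
\item $(x,j)\sim(x,j')$ whenever $j\ne j'$;
\item for $x\ne y$: $(x,j)\sim(y,j')$ if and only if some edge $e$ contains $x$ and $y$, and $\varphi_{e,x}(j)\ne\varphi_{e,y}(j')$.
\end{itemize}
We call $\{x\}\times[b]$ the \emph{block} of $x$, and $\varphi_{e,x}(j)$ the \emph{$e$-label} of $(x,j)$ for $e\ni x$. The vertices \emph{over} $e$ are those in $e\times[b]$. Two vertices over the same edge $e$ that have distinct $e$-labels are adjacent, whether or not they lie in the same block.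

\begin{lemma}\label{lem:cliques}
Let $h\ge1$ be an integer such that every stray set has size at most $h$, and let $hb\le K$. Then $\omega(G)\le K$ for every choice of the injections.
\end{lemma}

\begin{proof}
Let $Q$ be a clique of $G$ and $X\subseteq V_0$ its projection. Vertices of different blocks are adjacent only if their points are collinear, so the points of $X$ are pairwise collinear. If $X$ is stray, then $|Q|\le b|X|\le bh\le K$. Otherwise $X\subseteq e$ for an edge $e$, and the vertices of $Q$ have distinct $e$-labels: in one block because $\varphi_{e,x}$ is injective, and in two blocks because, by linearity, $e$ is the only edge through the two points and hence decides adjacency. So $|Q|\le K$.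
\end{proof}

\begin{remark}
Stray sets really matter. Let $b=K$ and let $x,y,z$ form a triangle. The nonadjacent pairs of vertices in the three blocks form three perfect matchings, one between each two blocks. Their union consists of disjoint cycles that visit the three blocks in cyclic order, so their lengths $3m$ are multiples of $3$, and the values of $m$ add up to $K$. A clique of $G$ inside the three blocks is an independent set of this union of cycles. A cycle of length $3m$ has an independent set of size $\lfloor3m/2\rfloor$, which exceeds $m$ if $m\ge2$. So $\omega(G)>K$ unless all these cycles have length $3$.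
\end{remark}

The next lemma treats one edge, for sets of vertices that are fixed before the labels are chosen. This is where the slack $d$ enters.

\begin{lemma}\label{lem:edge}
Let $1\le d\le K$ and $\lambda=\log(eK/d)$. Fix an edge $e$ and sets $W_x\subseteq[b]$ for $x\in e$, and let $U=\bigcup_{x\in e}\varphi_{e,x}(W_x)$. Then
\[
\Pr\bigl(|U|\le K-d\bigr)\le\exp\Bigl(d\lambda-\frac dK\sum_{x\in e}|W_x|\Bigr).
\]
If $|U|\ge K-d+1$, then $\bigcup_{x\in e}\{x\}\times W_x$ contains a clique of $G$ of size $K-d+1$.
\end{lemma}

\begin{proof}
If $|U|\le K-d$, then some $d$-set $T\subseteq[K]$ is disjoint from $U$. Fix $T$ and $x\in e$, and let $w=|W_x|$. The set $\varphi_{e,x}(W_x)$ is a uniformly random $w$-subset of $[K]$. If $w>K-d$ it cannot miss $T$. Otherwise it misses $T$ with probability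
\[
\binom{K-d}{w}\Big/\binom Kw=\frac{(K-d)!\,(K-w)!}{(K-d-w)!\,K!}=\prod_{j=0}^{d-1}\frac{K-w-j}{K-j}\le\Bigl(1-\frac wK\Bigr)^d\le e^{-dw/K}.
\]
The injections $\varphi_{e,x}$, $x\in e$, are independent, so $U$ misses $T$ with probability at most $\exp\bigl(-\frac dK\sum_{x\in e}|W_x|\bigr)$. There are $\binom Kd\le(eK/d)^d=e^{d\lambda}$ choices of $T$.

For the second claim, choose $K-d+1$ labels in $U$ and, for each of them, one vertex $(x,j)$ with $x\in e$, $j\in W_x$ that has this $e$-label. These vertices lie over $e$ and have distinct $e$-labels, so they are pairwise adjacent.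
\end{proof}

\begin{proposition}\label{prop:general}
Let $\mathcal H$ be an $s$-uniform linear hypergraph with $N$ points and $M$ edges, and let $h\ge1$ be an integer such that every stray set has size at most $h$. Let $r\ge2$, $1\le d\le K$, $K\ge h$, and $\lambda=\log(eK/d)$. If
\[
\text{\rm(i)}\quad s\ge4rh\lambda\qquad\text{and}\qquad\text{\rm(ii)}\quad \frac{Ms}{N}>2r(\log r)\frac Kd,
\]
then $f_v(r,K-d+1,K+1)\le N\lfloor K/h\rfloor$.
\end{proposition}

\begin{proof}
Let $b=\lfloor K/h\rfloor$. As $K\ge h$, we have $1\le b\le K$ and $b\ge K/(2h)$. By Lemma~\ref{lem:cliques}, $G$ is always $K_{K+1}$-free.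

Fix a coloring $\chi:V_0\times[b]\to[r]$. For each edge $e$ choose a color $i$ that occurs at least $sb/r$ times in $e\times[b]$, and apply Lemma~\ref{lem:edge} with $W_x=\{j:\chi(x,j)=i\}$. The probability that there is no $K_{K-d+1}$ of color $i$ over $e$ is at most the probability that $|U|\le K-d$ in that lemma, which is at most
\[
\exp\Bigl(d\Bigl(\lambda-\frac{sb}{rK}\Bigr)\Bigr)\le\exp\Bigl(-\frac{dsb}{2rK}\Bigr),
\]
because (i) gives $\frac{sb}{rK}\ge\frac{s}{2rh}\ge2\lambda$. For fixed $\chi$ the events $|U|\le K-d$ for different edges depend on disjoint sets of injections, so they are independent. If $\chi$ has no monochromatic $K_{K-d+1}$, they all occur. By a union bound over the $r^{Nb}$ colorings, the probability that some coloring has no monochromatic $K_{K-d+1}$ is at most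
\[
r^{Nb}\exp\Bigl(-\frac{Mdsb}{2rK}\Bigr)=\exp\Bigl(b\Bigl(N\log r-\frac{Mds}{2rK}\Bigr)\Bigr)<1
\]
by (ii). So for some choice of the injections $G\in\mathcal F_v(r,K-d+1,K+1)$, and $G$ has $Nb$ vertices.
\end{proof}

The two conditions have separate tasks. Condition (i) makes an edge long enough for a popular color to see almost all labels on it. Condition (ii) makes the average degree $Ms/N$ large enough to beat the number of colorings. Some degree condition is unavoidable if $K\le r(K-d)$: if every point lies on at most one edge, then each clique of $G$ lies over one edge or in one block, and coloring by labels as in Section~\ref{sec:idea} (while splitting each block over no edge into $r$ sets of size at most $K-d$) leaves no monochromatic $K_{K-d+1}$.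

\section{A geometry without triangles}\label{sec:main}

We need a linear hypergraph with prescribed edge size $s$ and prescribed, possibly much larger, degree $q$, and with no stray sets. Take lines in the space $\mathbb F_q^3$, but only in $q$ chosen directions. Three lines forming a triangle lie in a plane, so their three directions are linearly dependent. If any three chosen directions are linearly independent, there are no triangles. The vectors $(1,t,t^2)$ have this property. To make the edges of size $s$, keep only $s$ parallel slices of the space.

\begin{lemma}\label{lem:geometry}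
Let $q$ be a prime and $2\le s\le q$. There is an $s$-uniform linear hypergraph with $N=sq^2$ points and $M=q^3$ edges, in which every point lies on exactly $q$ edges and there are no stray sets.
\end{lemma}

\begin{proof}
Let $v_t=(1,t,t^2)$ for $t\in\mathbb F_q$. For distinct $t_1,t_2,t_3$ the vectors $v_{t_1},v_{t_2},v_{t_3}$ are the rows of a Vandermonde matrix, so they are linearly independent. Choose $I\subseteq\mathbb F_q$ with $|I|=s$, and let the points be
\[
V_0=I\times\mathbb F_q^2\subseteq\mathbb F_q^3 .
\]
The edges are the sets $\ell\cap V_0$, where $\ell$ runs over the lines of $\mathbb F_q^3$ in one of the directions $v_t$.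

The first coordinate of $v_t$ is $1$, so each such line has exactly one point with each first coordinate. Hence edges have size $s$. Two distinct lines meet in at most one point, and since $s\ge2$, distinct lines give distinct edges; the hypergraph is linear. Through each point there is one line in each of the $q$ directions, which are distinct, so every point has degree $q$. There are $q^2$ lines in each direction, so $M=q^3$.

Let $P_1,P_2,P_3$ be distinct pairwise collinear points. Write $P_a-P_b=\alpha_{ab}v_{t_{ab}}$ with $\alpha_{ab}\ne0$ for $ab=12,23,31$. Adding these,
\[
\alpha_{12}v_{t_{12}}+\alpha_{23}v_{t_{23}}+\alpha_{31}v_{t_{31}}=0 .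
\]
By linear independence, $t_{12},t_{23},t_{31}$ are not all distinct. If, say, $t_{12}=t_{23}$, then the line through $P_2$ in this direction contains $P_1$ and $P_3$. So any three pairwise collinear points lie on a common edge.

Now let $X$ be a set of pairwise collinear points. If $|X|\ge3$, fix two points of $X$; the unique edge through them contains every other point of $X$ by the preceding paragraph. If $|X|\le2$, then $X$ lies in an edge because all degrees are positive and any two points of $X$ are collinear. So $X$ is not stray.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]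
Let $k\ge1/\varepsilon$. Put $d=\lfloor(1+\varepsilon)k\rfloor-k=\lfloor\varepsilon k\rfloor$ and $K=k+d-1$. Since $1\le\varepsilon k\le k$,
\begin{equation}\label{eq:dK}
1\le d\le K,\qquad d\ge\varepsilon k/2,\qquad K\le2k,\qquad K/d\le4/\varepsilon .
\end{equation}
Apply Proposition~\ref{prop:general} with $h=1$ to the hypergraph of Lemma~\ref{lem:geometry}; note that $2\le s\le q$. Condition (i) holds because $s\ge4r\log(4e/\varepsilon)\ge4r\log(eK/d)$. Condition (ii) holds because $Ms/N=q>8r(\log r)/\varepsilon\ge2r(\log r)K/d$. Since $K-d+1=k$ and $K+1=k+d=\lfloor(1+\varepsilon)k\rfloor$, we obtain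
\[
f_v(r,k,\lfloor(1+\varepsilon)k\rfloor)\le NK=sq^2K\le2sq^2k. \qedhere
\]
\end{proof}

\section{The density version}\label{sec:density}

In the proof of Proposition~\ref{prop:general} every edge had a popular color. A set $S$ of density $\delta$ may avoid many edges altogether. But if all points have the same degree, then the average of $|S\cap(e\times[b])|$ over the edges $e$ is at least $\delta sb$, and a positive proportion of edges is rich in $S$. This suffices.

\begin{proof}[Proof of Theorem~\ref{thm:density}]
Let $k\ge1/\varepsilon$, and let $d,K$ be as in the proof of Theorem~\ref{thm:main}, so that \eqref{eq:dK} holds. Let $s=\lceil4\delta^{-1}\log(4e/\varepsilon)\rceil$, and let $q\ge s$ be a prime with $q>32(\log2)/(\varepsilon\delta^2)$, chosen depending only on $\delta$ and $\varepsilon$. Take the hypergraph of Lemma~\ref{lem:geometry} (note $s\ge2$) and the random graph $G$ with $b=K$. By Lemma~\ref{lem:cliques} with $h=1$, $\omega(G)\le K=\lfloor(1+\varepsilon)k\rfloor-1$.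

Fix $S\subseteq V_0\times[K]$ with $|S|\ge\delta NK$, and for an edge $e$ put $w(e)=|S\cap(e\times[K])|\le sK$. Every point has degree $q$, so $qN=sM$ and
\[
\sum_ew(e)=q|S|\ge\delta qNK=\delta MsK .
\]
Hence at least $\delta M/2$ edges have $w(e)\ge\delta sK/2$; otherwise the sum would be less than $\frac{\delta M}2\cdot sK+M\cdot\frac{\delta sK}2=\delta MsK$. For such an edge, apply Lemma~\ref{lem:edge} with $W_x=\{j:(x,j)\in S\}$. Unless $|U|\le K-d$, the set $S\cap(e\times[K])$ contains a $K_{K-d+1}=K_k$, and
\[
\Pr\bigl(|U|\le K-d\bigr)\le\exp\bigl(d(\lambda-\delta s/2)\bigr)\le\exp(-d\delta s/4),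
\]
where $\lambda=\log(eK/d)\le\log(4e/\varepsilon)\le\delta s/4$. These events are independent over the edges, and there are at most $2^{NK}$ sets $S$. So the probability that some $S$ with $|S|\ge\delta NK$ contains no $K_k$ is at most
\[
2^{NK}\exp\Bigl(-\frac{\delta M}2\cdot\frac{d\delta s}4\Bigr)=\exp\Bigl(N\Bigl(K\log2-\frac{d\delta^2q}8\Bigr)\Bigr)<1,
\]
because $q>32(\log2)/(\varepsilon\delta^2)\ge8(\log2)K/(d\delta^2)$. Some choice of the injections therefore gives a graph as required; it has $NK=sq^2K\le2sq^2k$ vertices.
\end{proof}

\section{Better dependence on the slack}\label{sec:tradeoff}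

\subsection*{Where to save}
The geometry of Lemma~\ref{lem:geometry} has $sq^2$ points, with $q$ of order at least $r(\log r)K/d$, so the number of vertices is at least quadratic in $K/d$ when divided by $K$. Proposition~\ref{prop:general} offers a different trade: if stray sets of size up to $h$ are allowed, the number of vertices is about $NK/h$, while (i) asks for edges of length at least $4rh\lambda$. In a plane over $\mathbb F_q$ we have $N=q^2$ points and lines of length $s=q$. If $h$ can be as large as (i) permits, about $q/(4r\lambda)$, then $NK/h$ is about $4r\lambda qK$, \emph{linear} in $q$. For fixed $r$ it will turn out that $q$ of order $K/d$, up to logarithms, is enough.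

In the full plane all points are pairwise collinear. We therefore keep each line at random, with a probability such that the degrees are about $\Delta$, where $\Delta$ is a large multiple of $r(\log r)K/d$ as (ii) demands. A stray set $X$ meets each line in fewer than $2\Delta$ points, since a point of $X$ off the line sees all these points along different retained lines. So if $|X|\ge4y\Delta$, then in a random $y$-subset of $X$ at least half of the pairs, on average, lie on a line with no third point of the subset; some $y$-subset thus spans at least $y(y-1)/4$ distinct lines in this way, all of them retained. A first-moment estimate, comparing the number $q^{2y}$ of sets with the probability $p^{y(y-1)/4}$, excludes this once $y$ exceeds a suitable multiple of $\log q/\log(1/p)$. Thus $h$ of order $y\Delta$ works, and then $q$ of order $rh\Lambda$.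

\subsection*{Facts used}
The affine plane over $\mathbb F_q$ has $q^2$ points and $q^2+q$ lines; each line has $q$ points, each point is on $q+1$ lines, and any two points are on exactly one line. For every real $x\ge1$ there is a prime in $(x,2x]$ (Bertrand's postulate). A binomial random variable $Z$ with mean $\mu$ satisfies $\Pr(Z\le\mu/2)\le e^{-\mu/8}$ and $\Pr(Z\ge2\mu)\le e^{-\mu/3}$ (Chernoff).

\begin{proof}[Proof of Theorem~\ref{thm:tradeoff}]
\emph{Parameters.} Let $K=k+d-1\le2k$, $z=eK/d\ge e$ and $\lambda=\log z$. Then $\Lambda=\log(rz)\ge\lambda$ and $\Lambda\ge\log(2e)>1.69$. Also $1\le\log(e\Lambda)=1+\log\Lambda\le\Lambda$. Let $A\ge2$ be a sufficiently large absolute constant, and set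
\[
\Delta=A\,rz\log r,\qquad y=\Bigl\lceil\frac{A\Lambda}{\log(e\Lambda)}\Bigr\rceil,\qquad Q=16\,r\Lambda y\Delta .
\]
Since $A\Lambda/\log(e\Lambda)\ge A\ge2$, we have $y\ge2$. Since $rz=e^\Lambda\ge2e$, we have $\Delta\ge1$ and hence $Q\ge16$. Let $q\in(Q,2Q]$ be a prime and $p=\Delta/(q+1)$.

We first collect three estimates. Since $e^\Lambda=rz$, each of $r$, $\log r$, $\Lambda$ is at most $e^\Lambda$; also $y\le A\Lambda+1\le(A+1)e^\Lambda$ and $\Delta=Ae^\Lambda\log r\le Ae^{2\Lambda}$. So $q\le2Q\le32A(A+1)e^{5\Lambda}$, that is,
\begin{equation}\label{eq:logq}
\log q\le5\Lambda+\log\bigl(32A(A+1)\bigr).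
\end{equation}
Next, $p\le\Delta/Q\le1/(16\Lambda y)\le1/(e\Lambda)$, so $p<1$ and $\log(1/p)\ge\log(e\Lambda)$. Therefore
\[
(y-1)\log(1/p)\ge\Bigl(\frac{A\Lambda}{\log(e\Lambda)}-1\Bigr)\log(e\Lambda)=A\Lambda-\log(e\Lambda)\ge(A-1)\Lambda .
\]
By \eqref{eq:logq}, for $A$ large,
\begin{equation}\label{eq:ybound}
\tfrac{y-1}4\log(1/p)\ge2\log q+1 .
\end{equation}
Finally $\Delta\ge A(\log2)e^\Lambda\ge A(\log2)e\Lambda$, so by \eqref{eq:logq}, for $A$ large,
\begin{equation}\label{eq:Delta}
\Delta/3\ge2\log q+\log4 .
\end{equation}

\emph{The random hypergraph.} Retain each line of the affine plane over $\mathbb F_q$ independently with probability $p$. The retained lines form a linear hypergraph with $N=q^2$ and $s=q$. Let $M$ be the number of retained lines. Consider three events.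
\begin{itemize}
\item[(a)] $M>q\Delta/2$. The mean of $M$ is $(q^2+q)p=q\Delta$, so this fails with probability at most $e^{-q\Delta/8}$. As $q>Q\ge16$, this is at most $e^{-2\Delta}<1/4$ by \eqref{eq:Delta}.
\item[(b)] Every point is on fewer than $2\Delta$ retained lines. The number of retained lines through a point is binomial with mean $(q+1)p=\Delta$, so this fails with probability at most $q^2e^{-\Delta/3}\le1/4$ by \eqref{eq:Delta}.
\item[(c)] There is no set $Y$ of $y$ points such that at least $y(y-1)/4$ lines of the plane meet $Y$ in exactly two points and all lines that meet $Y$ in exactly two points are retained. A given $Y$ violates this with probability at most $p^{y(y-1)/4}$, and there are at most $q^{2y}$ sets $Y$. So by \eqref{eq:ybound} this fails with probability at most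
\[
q^{2y}p^{y(y-1)/4}=\exp\Bigl(y\Bigl(2\log q-\frac{y-1}4\log\frac1p\Bigr)\Bigr)\le e^{-y}\le e^{-2}<\frac14 .
\]
\end{itemize}
Hence (a), (b), (c) hold together with positive probability. Fix such an outcome. Collinear and stray now refer to retained lines.

\emph{Claim: every stray set $X$ has fewer than $4y\Delta$ points.} Suppose $|X|\ge4y\Delta$; in particular $|X|>y\ge2$. Let $L$ be a line of the plane with $|X\cap L|\ge2$. Two points of $X\cap L$ are collinear, and $L$ is the only line of the plane through them, so $L$ is retained. As $X$ is stray, there is $x\in X\setminus L$. The lines joining $x$ to the points of $X\cap L$ are distinct and retained, so $|X\cap L|<2\Delta$ by (b).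

Choose a uniformly random $y$-subset $Y$ of $X$. Let $u,v\in X$ be distinct and let $L$ be the line through them. Given $u,v\in Y$, the other points of $Y$ form a random $(y-2)$-subset of $X\setminus\{u,v\}$, so $L$ contains a third point of $Y$ with probability at most
\[
\frac{(y-2)(|X\cap L|-2)}{|X|-2}\le\frac{y\,|X\cap L|}{|X|}\le\frac{y\cdot2\Delta}{4y\Delta}=\frac12 ,
\]
where we used that $\frac{a-2}{n-2}\le\frac an$ for $a\le n$, $n>2$. So the expected number of pairs in $Y$ whose line contains no third point of $Y$ is at least $\frac12\binom y2=y(y-1)/4$. Choose $Y$ with at least this many such pairs. Their lines are distinct and meet $Y$ in exactly two points. Every line meeting $Y$ in exactly two points passes through two points of $X$ and so is retained. This contradicts (c) and proves the claim.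

\emph{Conclusion.} Let $h=\lfloor q/(4r\Lambda)\rfloor$. Since $q/(4r\Lambda)>Q/(4r\Lambda)=4y\Delta\ge1$, we have $h\ge1$, and stray sets have size at most $\lfloor4y\Delta\rfloor\le h$ by the claim. We check the remaining hypotheses of Proposition~\ref{prop:general}.
\begin{itemize}
\item Condition (i): $4rh\lambda\le4rh\Lambda\le q=s$.
\item Condition (ii): by (a), $Ms/N=M/q>\Delta/2=\frac{eA}2\,r(\log r)\frac Kd\ge2r(\log r)\frac Kd$.
\item $K\ge h$: we have $y\le2A\Lambda/\log(e\Lambda)$, and so
\[
h\le\frac{2Q}{4r\Lambda}=8y\Delta=8eA\,y\,r(\log r)\frac Kd\le16eA^2\,r\log r\,\frac{\Lambda}{\log(e\Lambda)}\cdot\frac Kd .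
\]
This is at most $K$ by the assumed lower bound on $d$, provided $C\ge16eA^2$.
\end{itemize}
This last point is the only use of the lower bound on $d$: it ensures that the blocks are not empty.

Since $q/(4r\Lambda)\ge1$, we have $h\ge q/(8r\Lambda)$. Proposition~\ref{prop:general} gives, with $K-d+1=k$ and $K+1=k+d$,
\[
f_v(r,k,k+d)\le\frac{q^2K}h\le8r\Lambda qK\le16r\Lambda QK=256\,r^2\Lambda^2y\Delta K\le512\,eA^2\,r^3\log r\,\frac{K^2}d\cdot\frac{\Lambda^3}{\log(e\Lambda)} .
\]
As $K\le2k$, the theorem holds with $C=2048\,eA^2$.

For the last statement fix $r$ and $\varepsilon\in(0,1]$, and let $d=\lfloor\varepsilon k\rfloor$, so that $k+d=\lfloor(1+\varepsilon)k\rfloor$. As $k\to\infty$ we have $k/d\to1/\varepsilon$ and $\Lambda\to\Lambda_\varepsilon=\log(er(1+\varepsilon)/\varepsilon)$. So the lower bound on $d$ holds for all large $k$, and the $\limsup$ is at most $C\,r^3\log r\;\varepsilon^{-1}\Lambda_\varepsilon^3/\log(e\Lambda_\varepsilon)$. For fixed $r$ and $\varepsilon\to0$, $\Lambda_\varepsilon/\log(1/\varepsilon)\to1$.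
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:all}]
If $k=1$, then $d=1$ and $f_v(r,1,2)=1$. Let $k\ge2$ and $L=\log(ek/d)\ge1$. With $\Lambda$ and $C$ as in Theorem~\ref{thm:tradeoff}, where we may assume $C\ge1$,
\[
\Lambda\le\log(2erk/d)=L+\log(2r)\le(1+\log(2r))L .
\]
If the lower bound on $d$ in Theorem~\ref{thm:tradeoff} holds, then that theorem, with $\log(e\Lambda)\ge1$, bounds $f_v(r,k,k+d)$ by a constant depending on $r$ times $\frac{k^2}dL^3\le\frac{k^2}dL^5$.

Otherwise $d<C\,r\log r\,\Lambda\le D L$, where $D=C\,r\log r\,(1+\log(2r))\ge1$. Then
\[
\log k\le\log(ek)=L+\log d\le L+\log D+\log L\le(2+\log D)L .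
\]
By monotonicity in $l$ and \eqref{eq:quoted},
\[
f_v(r,k,k+d)\le f_v(r,k,k+1)\le ck^2\log^4k\le c(2+\log D)^4\,\frac{k^2}d\,d\,L^4\le c(2+\log D)^4D\,\frac{k^2}dL^5 ,
\]
where $c$ and $D$ depend only on $r$.
\end{proof}

\section{The lower bound}\label{sec:lower}

Inequality \eqref{eq:trivial} uses only the number of vertices, but its argument gives more: the chromatic number must be large. A graph on few vertices with large chromatic number has a complement without large matchings, hence a large clique.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $H\in\mathcal F_v(r,k,l)$ have $n$ vertices. If $\chi(H)\le r(k-1)$, then the classes of a proper coloring can be merged into $r$ groups of at most $k-1$ classes each. A clique meets each class at most once, so this gives an $r$-coloring without a monochromatic $K_k$, a contradiction. Hence $\chi(H)\ge r(k-1)+1$.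

Take a maximal matching in the complement of $H$, with $\nu$ edges. By maximality the $n-2\nu$ unmatched vertices form a clique of $H$, so $n-2\nu\le l-1$. Matched pairs are independent in $H$; using them and the single unmatched vertices as color classes,
\[
\chi(H)\le\nu+(n-2\nu)=\frac{n+(n-2\nu)}2\le\frac{n+l-1}2 .
\]
Therefore $n\ge2\chi(H)-(l-1)\ge2r(k-1)+2-(l-1)=2r(k-1)+3-l$. The statement about the $\liminf$ follows by putting $l=\lfloor(1+\varepsilon)k\rfloor$ and dividing by $k$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{survey}
\emph{Some Recent Results On Ramsey-Type Numbers},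
\texttt{https://users.renyi.hu/\~{}pfrankl/j107.pdf}.
\end{thebibliography}
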